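# Carathéodory complete domains whose Carathéodory balls are not relatively compact

## Completeness against compact balls: the guess "yes" and its test cases

Let $\mathbb D\subset\mathbb C$ be the open unit disc and $p$ the Poincaré distance on it, normalized by
$$\tanh p(a,b)=m(a,b):=\left|\frac{a-b}{1-\bar a b}\right| .$$
Another normalization changes only constants. Since $|1-\bar ab|\le 2$,
$$m(a,b)\ \ge\ \tfrac12|a-b| . \tag{1}$$
For a domain $D\subset\mathbb C^n$ let $\mathcal O(D,\mathbb D)$ be the set of holomorphic maps $D\to\mathbb D$ and
$$\boldsymbol c_D(x,y)=\sup\{p(f(x),f(y)):f\in\mathcal O(D,\mathbb D)\},$$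
the Carathéodory pseudodistance. The domain is **$\boldsymbol c$-hyperbolic** if $\boldsymbol c_D(x,y)>0$ whenever $x\ne y$. The plane $\mathbb C$ is not $\boldsymbol c$-hyperbolic, by Liouville. A bounded domain always is: suitably scaled coordinate functions lie in $\mathcal O(D,\mathbb D)$ and separate points.

**Definition 1.** $D$ is *$\boldsymbol c$-complete* if it is $\boldsymbol c$-hyperbolic and every $\boldsymbol c_D$-Cauchy sequence in $D$ converges, in the standard topology, to a point of $D$.

**Definition 2.** $D$ is *$\boldsymbol c$-finitely compact* if it is $\boldsymbol c$-hyperbolic and for all $a\in D$, $r>0$ the ball $B_{\boldsymbol c_D}(a,r)=\{x\in D:\boldsymbol c_D(a,x)<r\}$ is relatively compact in $D$, in the standard topology.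

Two textbook facts are used constantly. First, holomorphic maps contract: if $F:D\to D'$ is holomorphic, then $\boldsymbol c_{D'}(F(x),F(y))\le\boldsymbol c_D(x,y)$, because $f\circ F\in\mathcal O(D,\mathbb D)$ for $f\in\mathcal O(D',\mathbb D)$. Second, $\boldsymbol c_D$ is finite and continuous. Indeed, if a Euclidean ball of radius $\rho$ about $a$ lies in $D$, contraction along the discs $\lambda\mapsto a+\rho\lambda v$, $\|v\|=1$, gives $\boldsymbol c_D(a,x)\le p(0,\|x-a\|/\rho)$. Chains of balls give finiteness, and the triangle inequality gives continuity.

Finite compactness implies completeness. A Cauchy sequence lies in some ball, so each of its subsequences has a further subsequence converging to a point of $D$. Two such limits $x,x'$ satisfy $\boldsymbol c_D(x,x')=0$ by continuity, so $x=x'$, and the whole sequence converges. The question is the converse: **must the balls of a $\boldsymbol c$-complete domain be relatively compact?**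

The answer one would first guess is *yes*. For Riemannian manifolds the Hopf–Rinow theorem says so. For $\boldsymbol c$-hyperbolic plane domains it is a theorem that $\boldsymbol c$-completeness and $\boldsymbol c$-finite compactness are equivalent ([Sel 1974], [Sib 1975]). Let us test the guess by hand.

*Domains with good functions at each boundary point.* Let $D$ be bounded, and suppose that for each $x^*\in\partial D$ there is $f\in\mathcal O(D,\mathbb D)$ with $|f(x)|\to1$ as $x\to x^*$. Then $D$ is $\boldsymbol c$-finitely compact. Otherwise some ball $B_{\boldsymbol c_D}(a,r)$ contains a sequence $x_k\to x^*\in\partial D$, and $r>p(f(a),f(x_k))\to\infty$. This covers the disc, the polydisc (use coordinates), the unit ball ($f(x)=\langle x,x^*\rangle$), and the annulus $\frac12<|z|<1$ (use $z$ and $\frac1{2z}$).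

*The punctured disc.* Bounded holomorphic functions on $\mathbb D\setminus\{0\}$ extend across $0$, so $\boldsymbol c_{\mathbb D\setminus\{0\}}$ is the restriction of $p$. The points $1/k$, $k\ge2$, form a Cauchy sequence without limit. Completeness fails, and so does finite compactness.

*The Hartogs triangle* $T=\{|z|<|w|<1\}\subset\mathbb C^2$. At every boundary point except the origin one of the functions $w$, $z/w$ has modulus tending to $1$. At the origin, contraction along $\lambda\mapsto(0,\lambda)$ from the punctured disc gives $\boldsymbol c_T((0,\frac1k),(0,\frac1l))\le p(\frac1k,\frac1l)\to0$. Again both properties fail.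

In each test a boundary point either carries a function pushing it to infinite distance or is the limit of a Cauchy sequence. Nothing in the definitions, however, excludes a third behavior, and in dimension at least two it occurs.

**Theorem 1.** *Let $n\ge2$ and $r>0$. There is a bounded pseudoconvex domain $D\subset\mathbb C^n$ which is $\boldsymbol c$-complete and contains a point $o$ such that $B_{\boldsymbol c_D}(o,r)$ is not relatively compact in $D$. In particular $D$ is not $\boldsymbol c$-finitely compact.*

So the implication "$\boldsymbol c$-complete $\Rightarrow$ $\boldsymbol c$-finitely compact" holds for $n=1$ and fails for every $n\ge2$. It fails even for bounded pseudoconvex domains, and with balls of arbitrarily small radius.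

## Where the extraction of a Cauchy subsequence breaks

Try to prove the guess. Let $(x_k)\subset B_{\boldsymbol c_D}(a,r)$ have no accumulation point in $D$. For each $f\in\mathcal O(D,\mathbb D)$ the values $f(x_k)$ stay in a compact part of $\mathbb D$. A diagonal argument gives a subsequence along which $f(x_k)$ converges for countably many chosen $f$. To contradict completeness we need more, namely that $p(f(x_k),f(x_l))$ is small *uniformly in $f$*. Montel's theorem makes families of functions compact for locally uniform convergence, but the $x_k$ leave every compact set, so closeness of two functions on compacta says nothing about their values along $(x_k)$. This is where the argument stops.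

It also tells us what a counterexample must contain. If $D$ is $\boldsymbol c$-complete, then $(x_k)$ has no Cauchy subsequence. So $\{x_k\}$ is not totally bounded, even after passing to any subsequence, and contains infinitely many points at mutual distances $\ge\varepsilon>0$. We therefore look for points $o,o_1,o_2,\dots$ such that

1. $\boldsymbol c(o,o_j)<r$ for all $j$, and $(o_j)$ has no accumulation point;
2. for each $j$ there is a function bounded by $1$ which has a fixed size at $o_j$ and vanishes at all the other $o_i$.

## Discs glued at one point, and at the zeros of a Blaschke product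

Condition 2 suggests giving each $o_j$ its own disc $D_j$, attached to a central disc $D_0=\mathbb D$ which contains $o=0$. Let us look for a one-dimensional analytic set of this shape first.

*One gluing point per disc.* Attach $D_j$ to $D_0$ transversally at one point $\zeta_j$. Singular points of a one-dimensional analytic set are isolated, and only finitely many branches pass through a point, so the $\zeta_j$ cannot accumulate in $D_0$: we need $|\zeta_j|\to1$. But the map that is the identity on $D_0$ and sends $D_j$ to the constant $\zeta_j$ is holomorphic. Hence $\boldsymbol c(o,x)\ge p(0,\zeta_j)\to\infty$ for $x\in D_j$, and condition 1 fails.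

*Many gluing points per disc.* Let $D_j$ be another copy of $\mathbb D$, and glue $z\in D_0$ to $z\in D_j$ for all $z$ in a finite set $Z_j$. A function bounded by $1$ on the union is a pair $(F_0,F_j)$ with $F_0=F_j$ on $Z_j$. So $g=\frac12(F_j-F_0)$ satisfies $|g|\le1$ and vanishes on $Z_j$. If $b$ is the Blaschke product with simple zeros at $Z_j$, then $|g|\le|b|$, hence
$$|g(0)|\le\prod_{\zeta\in Z_j}|\zeta| .$$
The points of $Z_j$ may run to the unit circle as $j\to\infty$ while this product stays small. For $Z_j=\{z^j=t\}$ all moduli are $t^{1/j}\to1$, but the product is $t$. With $t=\frac14$, $j=2$, for example, the nodes are $\pm\frac12$, with product $\frac14$. So the center of $D_j$ stays within bounded distance of $o$. At the same time $b$ on $D_j$, extended by $0$ to all other discs, is holomorphic on the union and has modulus $t$ at the center of $D_j$. The *same* Blaschke product gives both conditions.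

The plan is to realize this in $\mathbb C^2$ by graphs $w=\varphi_j(z)$ over (slightly perforated) discs, with $\varphi_j$ a multiple of the Blaschke product, and then to thicken the resulting curve to a domain.

## Analytic sets, Stein spaces, and the facts to be used

Let $A$ be a (closed) analytic subset of an open set $G\subset\mathbb C^n$, i.e. locally a set of common zeros of holomorphic functions. A function $f:A\to\mathbb C$ is *holomorphic*, $f\in\mathcal O(A)$, if near each point of $A$ it is the restriction of a holomorphic function on an open set of $\mathbb C^n$.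

*Example.* At a transverse crossing $\{w(w-z)=0\}$ any two holomorphic germs $f_0(z)$ on $w=0$ and $f_1(z)$ on $w=z$ with $f_0(0)=f_1(0)$ define a holomorphic function, the restriction of $f_0(z)+w\,\frac{f_1(z)-f_0(z)}{z}$. At the tangency $\{w(w-z^2)=0\}$ this fails: the pair $(0,z)$ agrees at $0$, but $F(z,0)=0$ forces $F=wG$, so $F(z,z^2)=z^2G(z,z^2)\ne z$. So we want simple zeros.

**Definition 3.** A reduced complex space $A$ (with countable topology) is *Stein* if $\mathcal O(A)$ separates points and if for each compact $K\subset A$ the hull $\widehat K=\{x\in A:|f(x)|\le\sup_K|f|\ \forall f\in\mathcal O(A)\}$ is compact. A compact set with $\widehat K=K$ is called *$\mathcal O(A)$-convex*.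

*Examples.* In $\mathbb C$ the hull of the unit circle is the closed unit disc, while in $\mathbb C\setminus\{0\}$ the circle is its own hull (use $z$ and $1/z$). Both spaces are Stein. $\mathbb C^2\setminus\{0\}$ is not: holomorphic functions extend across $0$, so the hull of the unit sphere contains the punctured ball.

The following are quoted. $\mathcal O(\cdot)$ of an open set carries the Fréchet topology of locally uniform convergence.

* **Theorem B (Cartan), in this form:** if $\Omega\subset\mathbb C^n$ is open and Stein and $A\subset\Omega$ is a closed analytic subset, then $\mathcal O(\Omega)\to\mathcal O(A)$ is surjective. (The ideal sheaf $\mathcal I_A$ is coherent and $H^1(\Omega,\mathcal I_A)=0$.)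
* **Siu's theorem** (Y.-T. Siu, *Every Stein subvariety admits a Stein neighborhood*, Invent. Math. 38 (1976)): if $A$ is a closed subvariety of a complex space and $A$ is Stein, then $A$ has a Stein open neighborhood in that space.
* **Bartle–Graves theorem for Fréchet spaces** (E. Michael, *Continuous selections I*, Ann. of Math. 63 (1956)): a continuous linear surjection between Fréchet spaces has a continuous, not necessarily linear, right inverse. *Example:* for the restriction $\mathcal O(\mathbb D^2)\to\mathcal O(\mathbb D)$ to $w=0$, the map sending $f$ to the function $(z,w)\mapsto f(z)$ is one.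
* **Interpolation in plane domains:** on a closed discrete subset of a plane domain $V$, arbitrary values are attained by some $f\in\mathcal O(V)$.
* A Stein open set $\Omega\subset\mathbb C^n$ has a continuous plurisubharmonic (psh) exhaustion function, and an exhaustion by $\mathcal O(\Omega)$-convex compacta, each contained in the interior of the next. An open set with a continuous psh exhaustion function is *pseudoconvex*.

## The curve $X$ in $\mathbb C^2$

Fix $t\in(0,\frac14]$ with $p(0,\frac83t)<r$. For $j\ge1$ put
$$b_j(z)=\frac{t-z^j}{1-tz^j},\quad M_j=1+\tfrac1j,\quad \varphi_j=M_jb_j,\quad Z_j=\{z:z^j=t\},\qquad\varphi_0:=0.$$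
$b_j$ is a finite Blaschke product with simple zeros, exactly at $Z_j$. The $Z_j$ lie on the distinct circles $|z|=t^{1/j}$, so they are pairwise disjoint, and $0\notin Z_j$. Also $b_j(0)=t$ and $|\varphi_j|<2$ on $\mathbb D$. Since $b_j-t=-z^j(1-t^2)/(1-tz^j)$ and $\frac{1-t^2}{1-t}=1+t\le2$,
$$|b_j(z)-t|\le2\rho^j\qquad(|z|\le\rho<1). \tag{2}$$
So $b_j\to t$ and $\varphi_j\to t$ locally uniformly on $\mathbb D$: the graphs of the $\varphi_j$ pile up on the line $w=t$, and we remove that line from the ambient space. The factors $M_j$ keep the centers: with $M_j=1$ all graphs would pass through $(0,t)$, on the removed line.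

Removing $w=t$ would leave punctures in the graphs, and a puncture destroys completeness as in the punctured disc. So we cut out closed discs around these points, and also around the points where two graphs cross, since an unwanted node there would spoil condition 2. Let
$$P_j=\{z\in\mathbb D:\varphi_j(z)=t\}\cup\bigcup_{1\le i<j}\{z\in\mathbb D:\varphi_j(z)=\varphi_i(z)\}.$$
*Example.* For $j=1$ the equation $2(t-z)=t(1-tz)$ gives $P_1=\{t/(2-t^2)\}$. For $t=\frac14$ this is $\{4/31\}$, while $Z_1=\{1/4\}$.

**Step 1: $P_j$ is finite, $0\notin P_j$, $P_j\cap Z_j=\emptyset$.** This ensures that the holes can avoid the center and the nodes. We have $\varphi_j(0)=M_jt$, and the numbers $M_j>1$ are strictly decreasing, so the rational functions $\varphi_j-t$ and $\varphi_j-\varphi_i$ do not vanish at $0$. Thus $P_j$ is finite and $0\notin P_j$. If $z\in Z_j$, then $\varphi_j(z)=0\ne t$, and $\varphi_i(z)\ne0$ for $1\le i<j$ because $Z_i\cap Z_j=\emptyset$. So $z\notin P_j$.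

**Step 2: small holes do little harm to the Schwarz-type bound.** For small $\epsilon>0$ let $V_j(\epsilon)=\mathbb D\setminus\bigcup_{c\in P_j}\overline B(c,\epsilon)$, which contains $Z_j\cup\{0\}$.

**Lemma 2.** *For all sufficiently small $\epsilon>0$, every $g\in\mathcal O(V_j(\epsilon))$ with $|g|\le1$ and $g|_{Z_j}=0$ satisfies $|g(0)|\le\frac43t$.*

*Proof.* Otherwise there are $\epsilon_m\downarrow0$ and such functions $g_m$ on $V_j(\epsilon_m)$ with $|g_m(0)|>\frac43t$. Every compact subset of $\mathbb D\setminus P_j$ lies in $V_j(\epsilon_m)$ for large $m$, so by Montel a subsequence converges locally uniformly on $\mathbb D\setminus P_j$ to some $g$. Since $Z_j\cup\{0\}\subset\mathbb D\setminus P_j$, we get $|g|\le1$, $g|_{Z_j}=0$, $|g(0)|\ge\frac43t$. By Riemann's theorem $g$ extends to $\mathbb D$. As $b_j$ has simple zeros, exactly at $Z_j$, the quotient $g/b_j$ is holomorphic on $\mathbb D$. Since $|b_j(z)|\to1$ as $|z|\to1$, the maximum principle gives $|g/b_j|\le1$. So $|g(0)|\le|b_j(0)|=t$, a contradiction. $\square$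

**Step 3: definition of $X$ and of the ambient open set.** Choose $r_j>0$ such that Lemma 2 holds for $\epsilon=r_j$ and the closed discs $\overline B(c,r_j)$, $c\in P_j$, are pairwise disjoint and contained in $\mathbb D\setminus(Z_j\cup\{0\})$. Let $K_j$ be their union and $V_j=\mathbb D\setminus K_j$. This is a domain, $Z_j\cup\{0\}\subset V_j$, and $P_j\subset\operatorname{int}K_j$. Put $V_0=\mathbb D$ and
$$D_j=\{(z,\varphi_j(z)):z\in V_j\}\ (j\ge0),\qquad X=\bigcup_{j\ge0}D_j,$$
$$\Delta=\{(z,w):|z|<1,\ |w|<2,\ w\ne t\},\quad \Gamma_j=\{(z,\varphi_j(z)):z\in\partial K_j\},\quad \Omega'=\Delta\setminus\bigcup_{j\ge1}\Gamma_j .$$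
Points where $\varphi_j=t$ lie over $P_j\subset\operatorname{int}K_j$. Hence $D_j\subset\Delta$, and $\Gamma_j$ is a compact subset of $\Delta$.

**Step 4: local finiteness; $\Omega'$ is open.** On a compact subset of $\Delta$ we have $|z|\le\rho<1$ and $|w-t|\ge\eta>0$. Since $\varphi_j\to t$ uniformly on $|z|\le\rho$, only finitely many of the graphs of the $\varphi_j$ over $\mathbb D$ meet it. So these graphs form a locally finite family in $\Delta$, $\bigcup_j\Gamma_j$ is closed in $\Delta$, and $\Omega'$ is open.

**Step 5: how the $D_j$ meet.** For $1\le i<j$ we have $D_i\cap D_j=\emptyset$, since $\varphi_i=\varphi_j$ only on $P_j\subset K_j$. For $j\ge1$ we have $D_0\cap D_j=Z_j\times\{0\}\neq\emptyset$. So $X$ is connected. Every point of $X\setminus D_0$ lies in exactly one $D_j$. As the $Z_j$ are disjoint, every point of $D_0$ lies in at most one $D_j$ with $j\ge1$.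

**Step 6: $X\subset\Omega'$.** We must see that $D_i\cap\Gamma_j=\emptyset$ for $i\ge0$, $j\ge1$. If $i=j$, then $V_j\cap\partial K_j=\emptyset$. If $i\ne j$, a common point lies over some $z\in V_i\cap\partial K_j$ with $\varphi_i(z)=\varphi_j(z)$. For $i=0$ this gives $z\in Z_j$, but $Z_j\cap K_j=\emptyset$. For $1\le i<j$ it gives $z\in P_j$, but $P_j\cap\partial K_j=\emptyset$. For $i>j$ it gives $z\in P_i\subset K_i$, but $z\in V_i$.

**Step 7: $X$ is a closed analytic subset of $\Omega'$.** The closure of $V_j$ in $\mathbb D$ is $V_j\cup\partial K_j$ (with $K_0=\emptyset$), so the closure of $D_j$ in $\Delta$ lies in $D_j\cup\Gamma_j$ (with $\Gamma_0=\emptyset$). Hence $D_j$ is closed in $\Omega'$. The family $(D_j)$ is locally finite, and near each of its points $D_j$ is the graph $w=\varphi_j(z)$. In particular, near a point of $X$ the set $X$ is the union of those $D_j$ that contain the point.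

## Holomorphic functions on $X$, and why $X$ is Stein

**Lemma 3.** *Assigning to $f$ the functions $f_j(z)=f(z,\varphi_j(z))$ identifies $\mathcal O(X)$ with*
$$\mathcal F=\Big\{(f_j)_{j\ge0}\in\prod_{j\ge0}\mathcal O(V_j):\ f_j=f_0\text{ on }Z_j\text{ for all }j\ge1\Big\}. \tag{3}$$

*Proof.* The map is injective with values in $\mathcal F$. Conversely, by Step 5 a tuple in $\mathcal F$ defines a function $f$ on $X$. At a point lying on only one $D_j$, $f$ is locally the restriction of $(z,w)\mapsto f_j(z)$. At a node $(\zeta,0)$, $\zeta\in Z_j$, the only branches are $D_0$ and $D_j$, and $f$ is locally the restriction of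
$$f_0(z)+w\,\frac{f_j(z)-f_0(z)}{\varphi_j(z)} : \tag{4}$$
put $w=0$, respectively $w=\varphi_j(z)$. This is holomorphic near $(\zeta,0)$ because $\varphi_j$ has a simple zero at $\zeta$ and $f_j(\zeta)=f_0(\zeta)$. $\square$

$\mathcal F$ is a closed subspace of a countable product of Fréchet spaces, hence Fréchet, and $\mathcal O(X)$ gets this topology. Let
$$\mathcal B=\{f\in\mathcal O(X):|f|\le1\},\qquad \delta(y,y')=\sup_{f\in\mathcal B}|f(y)-f(y')|\quad(y,y'\in X).$$
By Montel on each $V_j$ and a diagonal argument, $\mathcal B$ is compact: it is closed in the metrizable space $\mathcal F$ and sequentially compact.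

**Lemma 4.** *$X$ is Stein.*

*Proof.* First we interpolate. Let $S\subset X$ be closed and discrete and $\sigma:S\to\mathbb C$ arbitrary. Since $D_j$ is closed in $X$, the projection of $S\cap D_j$ to $V_j$ is closed and discrete in $V_j$. Choose $f_0\in\mathcal O(\mathbb D)$ with $f_0=\sigma$ on $S\cap D_0$. For $j\ge1$ choose $f_j\in\mathcal O(V_j)$ with $f_j=f_0$ on the finite set $Z_j$ and $f_j=\sigma$ on $(S\cap D_j)\setminus D_0$. These two sets are disjoint, because points of $D_j$ over $Z_j$ lie in $D_0$. By Lemma 3 we obtain $f\in\mathcal O(X)$ with $f|_S=\sigma$.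

Taking two points for $S$, we see that $\mathcal O(X)$ separates points. Let $K\subset X$ be compact, and suppose that its hull $\widehat K$, which is closed, is not compact. Then $\widehat K$ contains a sequence $(x_k)$ of distinct points which is closed and discrete in $X$. Some $f\in\mathcal O(X)$ has $f(x_k)=k$, contradicting $|f(x_k)|\le\sup_K|f|$. $\square$

## Cauchy sequences in $X$

This is the completeness of $X$. It is phrased with $\delta$, since that is what the domain will hand back to us.

**Lemma 5.** *If $(y_k)\subset X$ satisfies $\delta(y_k,y_l)\to0$ as $k,l\to\infty$, then a subsequence of $(y_k)$ converges to a point of $X$.*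

*Proof.* Write $y_k=(z_k,\varphi_{j_k}(z_k))$ with $z_k\in V_{j_k}$. The function $z$ belongs to $\mathcal B$, so $z_k\to z^*\in\overline{\mathbb D}$. There are three ways to escape from $X$. For each we exhibit functions in $\mathcal B$ that see it.

**Step 1: $|z^*|<1$.** Suppose $|z_l|\to1$. For fixed $k$ choose $N$ with $|z_k|^N<\frac14$. As $z^N\in\mathcal B$, $\liminf_l\delta(y_k,y_l)\ge\frac34$. This holds for every $k$, a contradiction. So there is $\rho<1$ with $|z_k|\le\rho$ for all $k$.

**Step 2: $(j_k)$ is bounded.** For $j\ge1$ let $h_j$ be $b_j$ on $D_j$ and $0$ on $D_i$, $i\ne j$. Since $b_j=0$ on $Z_j$, Lemma 3 gives $h_j\in\mathcal B$. If $(j_k)$ is unbounded, take a subsequence of indices $l$ with $j_l\to\infty$. For fixed $k$ and such $l$ large, $j_l\ne j_k$, so $h_{j_l}(y_k)=0$ and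
$$\delta(y_k,y_l)\ge|h_{j_l}(y_l)|=|b_{j_l}(z_l)|\to t$$
by (2), a contradiction.

**Step 3: the sequence does not run into a hole.** Pass to a subsequence with $j_k=j$ for all $k$. If $z^*\in V_j$ (always true for $j=0$), then $y_k\to(z^*,\varphi_j(z^*))\in X$ and we are done. Otherwise $z^*\in\partial K_j$, say $|z^*-c|=r_j$ with $c\in P_j$. For $N\ge1$ let $q_N$ be $b_j(z)\big(\frac{r_j}{z-c}\big)^N$ on $D_j$ and $0$ on the other $D_i$. As $|z-c|>r_j$ on $V_j$ and $b_j=0$ on $Z_j$, we have $q_N\in\mathcal B$. Put $u_k=r_j/|z_k-c|<1$, so that $u_k\to1$. Also $b_j(z^*)\ne0$, because $K_j\cap Z_j=\emptyset$. For fixed $k$ choose $N$ with $u_k^N<\frac14|b_j(z^*)|$. Then $|q_N(y_k)|<\frac14|b_j(z^*)|$, while $|q_N(y_l)|\to|b_j(z^*)|$ as $l\to\infty$. Hence $\liminf_l\delta(y_k,y_l)\ge\frac34|b_j(z^*)|$ for every $k$, a contradiction. $\square$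

## A compact family of extensions and a thin neighborhood

We now need a domain $D\supset X$. Bounding $\boldsymbol c_D(o,o_j)$ from above will be easy, since holomorphic functions on $D$ restrict to $X$. Completeness needs many functions on $D$: bounded functions on $X$ should extend to $D$ with controlled bounds, so that Lemma 5 can be used.

The direct attempt takes a Stein neighborhood $\Omega$ of $X$, extends each $f\in\mathcal B$ to some $F_f\in\mathcal O(\Omega)$, and sets $D=\{|F_f|<2\ \forall f\in\mathcal B\}$. This stops at once: it is an intersection of infinitely many open sets, and with arbitrarily chosen extensions there is no reason for it to be a neighborhood of $X$. The remedy is to choose the extensions *from a compact family*. This is what Bartle–Graves provides. A second family of functions, vanishing on $X$, then cuts $D$ down so that its points lie close to $X$.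

We carry this out in a form that will be used twice. Assume:

* $\Omega\subset\mathbb C^n$ is open and Stein, and $Y\subset\Omega$ is a nonempty connected closed analytic subset;
* $\mathcal O(Y)$ carries a Fréchet topology for which the restriction $R:\mathcal O(\Omega)\to\mathcal O(Y)$ is continuous and $\mathcal B=\{f\in\mathcal O(Y):|f|\le1\}$ is compact;
* $\kappa>1$, and $(E_i)$ is a (possibly empty) sequence in $\mathcal O(\Omega)$ with $E_i|_Y=0$ and, if it is infinite, $E_i\to0$ locally uniformly.

For Theorem 1 we shall take $n=2$, $Y=X$, $\kappa=2$ and no $E_i$. Let $\delta(y,y')=\sup_{f\in\mathcal B}|f(y)-f(y')|$ on $Y$.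

**Step 1: compact extensions.** The map $R$ is linear, continuous, and surjective by Theorem B. Let $\sigma$ be a continuous right inverse and $\mathcal H=\sigma(\mathcal B)$. Then $\mathcal H\subset\mathcal O(\Omega)$ is compact, every $f\in\mathcal B$ is the restriction of some $H\in\mathcal H$, and $|H|\le1$ on $Y$ for all $H\in\mathcal H$. For compact $K\subset\Omega$ the continuous seminorm $\sup_K|\cdot|$ is bounded on $\mathcal H$, so $\mathcal H$ is locally uniformly bounded and, by Cauchy's estimates, equicontinuous at every point. Hence
$$s(x)=\max_{H\in\mathcal H}|H(x)|$$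
is a continuous function on $\Omega$ with $s\le1$ on $Y$. The maximum is attained because evaluation at $x$ is continuous on the compact set $\mathcal H$.

**Step 2: a neighborhood $U$ that gets thinner toward the boundary of $\Omega$.** Let $L_1\subset L_2\subset\cdots$ be an exhaustion of $\Omega$ by nonempty $\mathcal O(\Omega)$-convex compacta with $L_m\subset\operatorname{int}L_{m+1}$, and put $L_0=L_{-1}=\emptyset$. For $y\in Y$ let $\mu(y)=\max\{m\ge0:y\notin L_m\}$, so that $y\in L_{\mu(y)+1}\subset\operatorname{int}L_{\mu(y)+2}$. By equicontinuity there is an open ball $B_y\ni y$ with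
$$B_y\subset L_{\mu(y)+2},\qquad |H(x)-H(y)|<2^{-\mu(y)}\quad(x\in B_y,\ H\in\mathcal H). \tag{5}$$
Put $U=\bigcup_{y\in Y}B_y$.

**Step 3: functions that cut down to $U$.** We construct a sequence $(G_\nu)\subset\mathcal O(\Omega)$, possibly finite or empty, containing all $E_i$, with
$$G_\nu|_Y=0,\qquad G_\nu\to0\text{ locally uniformly on }\Omega,\qquad \forall x\in\Omega\setminus U\ \ \exists\nu:\ |G_\nu(x)|>1 \tag{6}$$
(the middle condition being void for a finite sequence). For $m\ge0$ let $C_m=(L_{m+1}\setminus\operatorname{int}L_m)\setminus U$. These sets are compact, $\bigcup_mC_m=\Omega\setminus U$, and $C_m\cap L_{m-1}=\emptyset$.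

Let $x\in C_m$. As $x\notin Y$, the set $Y\cup\{x\}$ is a closed analytic subset of $\Omega$, and Theorem B gives $g\in\mathcal O(\Omega)$ with $g|_Y=0$, $g(x)=2$. If $L_{m-1}\ne\emptyset$, its $\mathcal O(\Omega)$-convexity gives $e\in\mathcal O(\Omega)$ with $e(x)=1$, $\sup_{L_{m-1}}|e|<1$. If $L_{m-1}=\emptyset$, put $e=1$. For $N$ large the function $G=ge^N$ satisfies $G|_Y=0$, $|G(x)|=2>1$ and $\sup_{L_{m-1}}|G|<2^{-m}$ (void if $L_{m-1}=\emptyset$). By compactness, finitely many such $G$ have the property that the sets $\{|G|>1\}$ cover $C_m$. Collect these over all $m$, together with the $E_i$. On a compact set contained in $L_{m_0}$, the functions from stages $m\ge m_0+1$ are smaller than $2^{-m}$, and each earlier stage contributes only finitely many functions. So (6) holds.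

Put $\gamma=\sup_\nu|G_\nu|$ ($\gamma=0$ if there are no $G_\nu$). Since $0\le\gamma-\max_{\nu\le n}|G_\nu|\le\sup_{\nu>n}|G_\nu|\to0$ locally uniformly, $\gamma$ is continuous. Since $G_\nu(x)\to0$, the supremum is attained at every point.

**Step 4: the domain.** Let $u=\max(s/\kappa,\gamma)$ and
$$D_*=\{x\in\Omega:\ |H(x)|<\kappa\ \ \forall H\in\mathcal H,\ \ |G_\nu(x)|<1\ \ \forall\nu\}=\{x\in\Omega:u(x)<1\}.$$
The two descriptions agree because both suprema are attained. As $u$ is continuous, $D_*$ is open. On $Y$ we have $s\le1<\kappa$ and $\gamma=0$, so $Y\subset D_*$. By (6), $D_*\subset U$. Let $D$ be the connected component of $D_*$ containing the connected set $Y$. It is a domain, it is relatively closed in $D_*$, and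
$$Y\subset D\subset U\subset\Omega,\qquad H/\kappa\in\mathcal O(D,\mathbb D)\ (H\in\mathcal H),\qquad G_\nu|_D\in\mathcal O(D,\mathbb D). \tag{7}$$
As $Y$ is closed in $\Omega$, it is closed in $D$.

**Step 5: $D$ is pseudoconvex.** $u$ is continuous and psh, being a continuous supremum of multiples of moduli of holomorphic functions. Let $\psi$ be a continuous psh exhaustion function of $\Omega$. The function $\tau\mapsto\frac1{1-\tau}$ is convex and increasing for $\tau<1$, so $\max(\psi,\frac1{1-u})$ is continuous and psh on $D_*$. For $C>0$ its sublevel set $\{\psi\le C\}\cap\{u\le1-\frac1C\}$ is compact and contained in $D_*$. So it is an exhaustion function of $D_*$. Its restriction to the relatively closed subset $D$ is one for $D$.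

## Cauchy sequences in the thin neighborhood

**Lemma 6.** *In the situation of the preceding section let $(x_k)\subset D$ be a $\boldsymbol c_D$-Cauchy sequence.*

*(A) No subsequence of $(x_k)$ converges to a point of $\Omega\setminus D$.*

*(B) If $(x_k)$ leaves every compact subset of $\Omega$, then there are $y_k\in Y$ which leave every compact subset of $\Omega$ and satisfy $\delta(y_k,y_l)\to0$ as $k,l\to\infty$.*

*Proof of (A).* The functions defining $D$ push its boundary inside $\Omega$ to infinite distance. Pass to the subsequence, with limit $x^*\in\Omega\setminus D$. Since $D$ is relatively closed in $D_*$, $x^*\notin D_*$. So there is $H\in\mathcal H$ with $|H(x^*)|\ge\kappa$, or $\nu$ with $|G_\nu(x^*)|\ge1$. As $x^*$ is a limit of points of $D$, equality holds by continuity. Let $F=H/\kappa$ or $F=G_\nu$. Then $F\in\mathcal O(D,\mathbb D)$ by (7) and $|F(x_k)|\to1$, so $\boldsymbol c_D(x_1,x_k)\ge p(F(x_1),F(x_k))\to\infty$. But a Cauchy sequence is bounded, a contradiction.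

*Proof of (B).* We project the sequence to $Y$ and use that the thinness of $U$ makes the error tend to $0$, uniformly over $\mathcal H$. As $D\subset U$, choose $y_k\in Y$ with $x_k\in B_{y_k}\subset L_{\mu(y_k)+2}$. For every $m$ we have $x_k\notin L_m$ for large $k$, and then $\mu(y_k)+2>m$. Hence $\mu(y_k)\to\infty$. As $y_k\notin L_{\mu(y_k)}$, the sequence $(y_k)$ leaves every $L_m$, that is, every compact subset of $\Omega$.

Let $f\in\mathcal B$ and choose $H\in\mathcal H$ with $H|_Y=f$. Since $H/\kappa\in\mathcal O(D,\mathbb D)$, (1) gives $|H(x_k)-H(x_l)|\le2\kappa\tanh\boldsymbol c_D(x_k,x_l)$. With (5),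
$$|f(y_k)-f(y_l)|\le2^{-\mu(y_k)}+2^{-\mu(y_l)}+2\kappa\tanh\boldsymbol c_D(x_k,x_l). \tag{8}$$
The right side does not depend on $f$ and tends to $0$, so $\delta(y_k,y_l)\to0$. $\square$

## Proof of Theorem 1

**The domain for $n=2$.** By Step 7 for $X$ and Lemma 4, $X$ is a closed Stein subvariety of the open set $\Omega'$. Siu's theorem gives a Stein open set $\Omega$ with $X\subset\Omega\subset\Omega'$. It is bounded, and $X$ is closed in $\Omega$. With the topology of $\mathcal F$ on $\mathcal O(X)$, the set $\mathcal B$ is compact. The restriction $F\mapsto(F(z,\varphi_j(z)))_j$ is continuous, because compact subsets of $V_j$ are mapped to compact subsets of $\Omega$ by $z\mapsto(z,\varphi_j(z))$. So the hypotheses of the thickening hold with $Y=X$, $\kappa=2$ and no $E_i$. Let $D\subset\Omega$ be the resulting bounded pseudoconvex domain.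

**$D$ is $\boldsymbol c$-complete.** $D$ is bounded, hence $\boldsymbol c$-hyperbolic. Let $(x_k)\subset D$ be $\boldsymbol c_D$-Cauchy. By (1), applied to the functions $z,w/2\in\mathcal O(D,\mathbb D)$, it is a Euclidean Cauchy sequence, so $x_k\to x^*\in\overline D$. By Lemma 6(A), $x^*\notin\Omega\setminus D$. Suppose $x^*\notin\Omega$. Then $(x_k)$ leaves every compact subset of $\Omega$. Lemma 6(B) gives $y_k\in X$ leaving every compact subset of $\Omega$ with $\delta(y_k,y_l)\to0$. By Lemma 5 a subsequence of $(y_k)$ converges to a point of $X\subset\Omega$, a contradiction. Hence $x^*\in D$.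

**A ball that is not relatively compact.** Let $o=(0,0)\in D_0$ and $o_j=(0,\varphi_j(0))=(0,M_jt)\in D_j$, $j\ge1$ (recall $0\in V_j$). Let $F\in\mathcal O(D,\mathbb D)$. To estimate $p(F(o),F(o_j))$ we may compose with an automorphism of $\mathbb D$ and assume $F(o)=0$. Put
$$g(z)=\tfrac12\big(F(z,\varphi_j(z))-F(z,0)\big),\qquad z\in V_j,$$
which is defined since $D_0\cup D_j\subset X\subset D$. Then $|g|\le1$ and $g=0$ on $Z_j$, because $\varphi_j=0$ there. By Lemma 2, $|g(0)|\le\frac43t$. As $g(0)=\frac12F(o_j)$, this says $|F(o_j)|\le\frac83t<1$. Therefore
$$\boldsymbol c_D(o,o_j)\le p(0,\tfrac83t)<r\qquad(j\ge1).$$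
But $o_j\to(0,t)\notin\Delta$, and $D\subset\Delta$. So $B_{\boldsymbol c_D}(o,r)$ contains a sequence with no accumulation point in $D$ and is not relatively compact in $D$. This proves Theorem 1 for $n=2$.

The separation predicted at the beginning is visible here: if $H\in\mathcal H$ extends the function $h_j$ from the proof of Lemma 5, then $H/2\in\mathcal O(D,\mathbb D)$ takes the value $t/2$ at $o_j$ and $0$ at $o_i$, $i\ne j$, so $\boldsymbol c_D(o_i,o_j)\ge p(0,t/2)$.

**All $n\ge3$.** Let $D\subset\mathbb C^2$ be as above and $\widetilde D=D\times\mathbb D^{n-2}$, a bounded pseudoconvex domain, hence $\boldsymbol c$-hyperbolic. If $(x_k,\tau_k)$ is $\boldsymbol c_{\widetilde D}$-Cauchy, contraction under the projections shows that $(x_k)$ is $\boldsymbol c_D$-Cauchy and that each coordinate of $\tau_k$ is $p$-Cauchy. So $(x_k,\tau_k)$ converges in $\widetilde D$, and $\widetilde D$ is $\boldsymbol c$-complete. Contraction under $x\mapsto(x,0)$ gives $\boldsymbol c_{\widetilde D}((o,0),(o_j,0))\le\boldsymbol c_D(o,o_j)\le p(0,\frac83t)<r$, while $(o_j,0)$ has no accumulation point in $\widetilde D$. So $B_{\boldsymbol c_{\widetilde D}}((o,0),r)$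 is not relatively compact in $\widetilde D$. $\blacksquare$

## A transfer theorem for Stein subvarieties

The next statement is a complement and is not used for Theorem 1. For a connected reduced complex space $Y$ define $\boldsymbol c_Y$, $\boldsymbol c$-hyperbolicity and the notions of Definitions 1 and 2 verbatim, with convergence in the topology of $Y$.

**Theorem 7.** *Let $G\subset\mathbb C^n$ be open, $Y\subset G$ a connected closed analytic subset which is Stein (as a reduced space), and $\eta>0$. There is a pseudoconvex domain $D$ with $Y\subset D\subset G$ and $Y$ closed in $D$ such that:*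

1. *every $f\in\mathcal O(Y)$ with $|f|\le1$ is the restriction of some $F\in\mathcal O(D)$ with $|F|<1+\eta$;*
2. *$D$ is $\boldsymbol c$-complete if and only if $Y$ is $\boldsymbol c$-complete;*
3. *if $Y$ is not $\boldsymbol c$-finitely compact, then $D$ is not $\boldsymbol c$-finitely compact.*

*Proof.*

**Step 1: the hypotheses of the thickening.** By Siu's theorem there is a Stein open $\Omega$ with $Y\subset\Omega\subset G$. For reduced $Y$ the space $\mathcal O(Y)$ with the topology of compact convergence is Fréchet (Grauert–Remmert; see Gunning–Rossi, *Analytic Functions of Several Complex Variables*, Ch. V). The restriction $R:\mathcal O(\Omega)\to\mathcal O(Y)$ is continuous, and surjective by Theorem B. By the open mapping theorem $\mathcal O(Y)$ is a quotient of the nuclear Fréchet space $\mathcal O(\Omega)$, hence a nuclear Fréchet space, hence Montel: closed bounded sets are compact. So $\mathcal B$ is compact.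

**Step 2: extra functions, to separate points of $D$.** In Theorem 1 hyperbolicity came from boundedness, but now $D$ may be unbounded. For each $x\in\Omega\setminus Y$ Theorem B gives a function in $\mathcal O(\Omega)$ vanishing on $Y$ but not at $x$. By Lindelöf, countably many such functions $g^{(i)}$, $i\ge1$, have common zero set $Y$. With the exhaustion $(L_m)$ of the thickening, choose constants $\alpha_i>0$ so small that the functions $\alpha_ig^{(i)}$ and $\alpha_iz_\ell g^{(i)}$, $1\le\ell\le n$, are smaller than $2^{-i}$ in modulus on $L_i$. They vanish on $Y$ and tend to $0$ locally uniformly. Apply the thickening with $\kappa=1+\eta$ and these functions as the sequence $(E_i)$. We obtain a pseudoconvex domain $D$ with $Y\subset D\subset\Omega\subset G$, $Y$ closed in $D$, and by (7) all functions $\alpha_ig^{(i)}$, $\alpha_iz_\ell g^{(i)}$ belong to $\mathcal O(D,\mathbb D)$.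

**Step 3: claim 1, and comparison of distances.** The extensions in claim 1 are elements of $\mathcal H$: on $D$ they are smaller than $\kappa=1+\eta$ in modulus. Moreover $\boldsymbol c_Y$ is finite. If $\boldsymbol c_Y(a,b)=\infty$, then, composing with automorphisms of $\mathbb D$, there would be $f_k\in\mathcal O(Y,\mathbb D)$ with $f_k(a)=0$ and $|f_k(b)|\to1$. By compactness of $\mathcal B$ there would be $f\in\mathcal B$ with $f(a)=0$, $|f(b)|=1$, contradicting the maximum principle on the connected space $Y$. Since the inclusion $Y\hookrightarrow D$ is holomorphic, $\boldsymbol c_D\le\boldsymbol c_Y$ on $Y$.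

**Step 4: claim 3.** We prove the contrapositive. If $D$ is $\boldsymbol c$-finitely compact, then $Y$ is $\boldsymbol c$-hyperbolic by $\boldsymbol c_D\le\boldsymbol c_Y$. For $a\in Y$ we have $B_{\boldsymbol c_Y}(a,r)\subset Y\cap B_{\boldsymbol c_D}(a,r)$. The ball on the right is relatively compact in $D$ and $Y$ is closed in $D$, so $B_{\boldsymbol c_Y}(a,r)$ is relatively compact in $Y$.

**Step 5: claim 2, "$\Rightarrow$".** If $D$ is $\boldsymbol c$-complete, then $Y$ is $\boldsymbol c$-hyperbolic. A $\boldsymbol c_Y$-Cauchy sequence is $\boldsymbol c_D$-Cauchy, so it converges in $D$, and its limit lies in the closed set $Y$.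

**Step 6: claim 2, "$\Leftarrow$": hyperbolicity of $D$.** Let $Y$ be $\boldsymbol c$-complete and $x\ne x'$ in $D$. If both lie in $Y$, some $f\in\mathcal O(Y,\mathbb D)$ separates them. By claim 1 it extends to $F$ with $F/(1+\eta)\in\mathcal O(D,\mathbb D)$. Otherwise, say, $x\notin Y$, so $g^{(i)}(x)\ne0$ for some $i$. If $\alpha_ig^{(i)}$ and all $\alpha_iz_\ell g^{(i)}$ took equal values at $x$ and $x'$, then $g^{(i)}(x')=g^{(i)}(x)\ne0$, hence $z_\ell(x)=z_\ell(x')$ for all $\ell$, i.e. $x=x'$, a contradiction.

**Step 7: claim 2, "$\Leftarrow$": Cauchy sequences.** Let $(x_k)$ be $\boldsymbol c_D$-Cauchy. By Lemma 6(A) no subsequence converges to a point of $\Omega\setminus D$. Suppose some subsequence leaves every compact subset of $\Omega$. Lemma 6(B), applied to it, gives $y_k\in Y$ leaving every compact subset of $\Omega$ with $\delta(y_k,y_l)\to0$. For $f\in\mathcal O(Y,\mathbb D)$, compose with an automorphism of $\mathbb D$ sending $f(y_k)$ to $0$. The result lies in $\mathcal B$, and its values at $y_k,y_l$ differ in modulus by $m(f(y_k),f(y_l))$. So $\tanh p(f(y_k),f(y_l))\le\delta(y_k,y_l)$ for all $f$. Thus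 $(y_k)$ is $\boldsymbol c_Y$-Cauchy and converges in $Y\subset\Omega$, a contradiction.

Hence no subsequence of $(x_k)$ leaves every compact subset of $\Omega$. So each subsequence has infinitely many terms in some $L_m$, and therefore a further subsequence converging to a point of $\Omega$, which must lie in $D$. Two such limits $x,x'$ satisfy $\boldsymbol c_D(x,x')=0$ by continuity of $\boldsymbol c_D$ and the Cauchy property, so $x=x'$ by Step 6. Thus $(x_k)$ converges in $D$. $\square$
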